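\title{Compact quotients of the indefinite K\"ahler manifolds $\mathbb{P}^{p-1,q}\mathbb{C}$}

\begin{abstract}
Let $\mathbb{P}^{p-1,q}\mathbb{C}$ be the manifold of positive lines of a Hermitian form of signature $(p,q)$, with its natural indefinite K\"ahler metric. We prove that a group of holomorphic isometries can act on it properly discontinuously with compact quotient only if $p=1$, or $p=2$ and $q$ is even; in these cases such groups are known to exist. A gradient argument gives the group a linear singular value gap in $U(p,q)$. Its limit map then trivializes, by a homeomorphism, the sphere bundle over $\mathbb{P}^{p-1}\mathbb{C}$ formed by the isotropic lines, and characteristic classes exclude this in all other cases. The argument also applies over the real numbers and the quaternions.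
\end{abstract}

\section{The problem and the results}\label{sec:intro}

Let $p$ and $q$ be positive integers, and consider on $\mathbb{C}^{p+q}$ the Hermitian form
\begin{equation}\label{eq:form}
b(v,w)=\sum_{i\le p}\bar v_iw_i-\sum_{i>p}\bar v_iw_i .
\end{equation}
The lines on which $b$ is positive form an open subset of $\mathbb{P}^{p+q-1}\mathbb{C}$,
\[
\mathbb{P}^{p-1,q}\mathbb{C}=\bigl\{z\in\mathbb{C}^{p+q} : |z_1|^2+\dots+|z_p|^2>|z_{p+1}|^2+\dots+|z_{p+q}|^2\bigr\}\big/\mathbb{C}^* .
\]
The tangent space at a positive line $\ell$ is $\mathrm{Hom}(\ell,\ell^\perp)$, and $b$ has signature $(p-1,q)$ on $\ell^\perp$. The construction of the Fubini--Study metric therefore produces an indefinite K\"ahler metric of signature $(p-1,q)$; the formula is recalled in Section~\ref{sec:lines}. The group $U(p,q)$ acts biholomorphically and isometrically. Shrinking the last $q$ coordinates to zero retracts $\mathbb{P}^{p-1,q}\mathbb{C}$ onto $\mathbb{P}^{p-1}\mathbb{C}$, so the manifold is simply connected.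

A simply connected complex manifold $X$ with an indefinite K\"ahler metric is called \emph{$\Gamma$-periodic} if it is biholomorphic and isometric to the universal covering of a compact complex manifold with an indefinite K\"ahler metric. Equivalently, some discrete group $\Gamma$ of holomorphic isometries acts on $X$ freely and properly discontinuously with compact quotient. Here an action is \emph{properly discontinuous} if for every compact $C\subset X$ only finitely many $\gamma\in\Gamma$ satisfy $\gamma C\cap C\ne\emptyset$. Question~6 of \cite{Hidden} asks whether $\mathbb{P}^{p-1,q}\mathbb{C}$ is $\Gamma$-periodic. Three cases are known: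
\begin{enumerate}
\item if $p>q$, then $\mathbb{P}^{p-1,q}\mathbb{C}$ is not $\Gamma$-periodic;
\item if $p=1$, it is complex hyperbolic space, and it is $\Gamma$-periodic;
\item if $p=2$ and $q$ is even, it is $\Gamma$-periodic.
\end{enumerate}
The pairs with $2\le p\le q$, other than $p=2$ with $q$ even, remain to be decided.

For $p=1$ the metric is definite, the stabilizer of a point in $U(1,q)$ is compact, and a cocompact lattice gives a compact quotient. For $p\ge2$ the stabilizer $H=U(1)\times U(p-1,q)$ of a point $x_0$ is not compact, and no cocompact lattice $\Gamma$ of $G=U(p,q)$ acts properly discontinuously. Indeed, write $G=\Gamma C$ with $C$ compact. If $h=\gamma c\in H$, then $x_0\in\gamma(Cx_0)$; proper discontinuity leaves finitely many such $\gamma$, and $H$ would lie in a finite union of compact sets $\gamma C$. The group must therefore be small enough to act properly and large enough to act cocompactly, and the question is when these two demands are compatible.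

\begin{theorem}\label{thm:answer}
If $2\le p\le q$, except for $p=2$ with $q$ even, then $\mathbb{P}^{p-1,q}\mathbb{C}$ is not $\Gamma$-periodic. Hence $\mathbb{P}^{p-1,q}\mathbb{C}$ is $\Gamma$-periodic if and only if $p=1$, or $p=2$ and $q$ is even.
\end{theorem}

The obstruction is topological, and it does not require the action to be free. Let $L$ be the tautological line bundle over $\mathbb{P}^{p-1}\mathbb{C}$, and let $S(\zeta)$ denote the unit sphere bundle of a vector bundle $\zeta$ with a metric.

\begin{theorem}\label{thm:A}
Suppose that a group $\Gamma$ of holomorphic isometries acts properly discontinuously (not necessarily freely) on $\mathbb{P}^{p-1,q}\mathbb{C}$ with compact quotient. Then $p\le q$, and there is a homeomorphism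
\[
\mathbb{P}^{p-1}\mathbb{C}\times S^{2q-1}\;\cong\; S(\zeta),\qquad \zeta=\mathrm{Hom}(L,\mathbb{C}^q),
\]
commuting with the projections to $\mathbb{P}^{p-1}\mathbb{C}$. Consequently $p=1$, or $p=2$ and $q$ is even.
\end{theorem}

The dynamical part of the proof does not depend on the ground field. For $\mathbb{F}=\mathbb{R},\mathbb{C},\mathbb{H}$ let $\mathbb{F}^{p,q}$ be $\mathbb{F}^{p+q}$ with the form \eqref{eq:form}, let $U(p,q;\mathbb{F})$ be the group of $\mathbb{F}$-linear maps preserving it, let $X_{\mathbb{F}}$ be the space of positive $\mathbb{F}$-lines, and let $L$ be the tautological $\mathbb{F}$-line bundle over $\mathbb{P}^{p-1}\mathbb{F}$. A sphere bundle is \emph{topologically trivial} if it is homeomorphic to the product of the base with a sphere by a homeomorphism commuting with the projections to the base.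

\begin{theorem}\label{thm:B}
If a subgroup of $U(p,q;\mathbb{F})$ acts properly discontinuously and cocompactly on $X_{\mathbb{F}}$, then $p\le q$ and the sphere bundle of $\mathrm{Hom}_{\mathbb{F}}(L,\mathbb{F}^q)$ over $\mathbb{P}^{p-1}\mathbb{F}$ is topologically trivial. Hence:
\begin{itemize}
\item for $\mathbb{F}=\mathbb{C}$, such a group exists if and only if $p=1$, or $p=2$ and $q$ is even;
\item for $\mathbb{F}=\mathbb{H}$, such a group exists if and only if $p=1$;
\item for $\mathbb{F}=\mathbb{R}$, a necessary condition is $2^{\varphi(p-1)}\mid q$, where $\varphi(n)=\#\{0<j\le n: j\equiv 0,1,2,4 \bmod 8\}$.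
\end{itemize}
\end{theorem}

The plan is as follows. The sphere bundle $S(\zeta)$ is the set of isotropic lines, that is, the boundary of the manifold in projective space, and a continuous partition of it into projectivized isotropic $p$-planes trivializes it (Section~\ref{sec:lines}). In the known examples such a partition can be written down (Section~\ref{sec:examples}). For an arbitrary group $\Gamma$ we produce one in three steps: a linear growth estimate (Section~\ref{sec:growth}), limit planes indexed by the boundary of $\Gamma$ (Section~\ref{sec:limit}), and the fact that these planes contain every isotropic line (Section~\ref{sec:cover}). Section~\ref{sec:classes} computes the obstructions and proves the theorems.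

\section{Positive lines and isotropic lines}\label{sec:lines}

\subsection*{Conventions}
Throughout, $\mathbb{F}$ is $\mathbb{R}$, $\mathbb{C}$ or $\mathbb{H}$, and $f=\dim_{\mathbb{R}}\mathbb{F}$; a reader interested only in Theorems~\ref{thm:answer} and~\ref{thm:A} may take $\mathbb{F}=\mathbb{C}$, $f=2$. Let $E=\mathbb{F}^{p+q}$, with scalars acting on the right and matrices on the left, so that $b(v\alpha,w\beta)=\bar\alpha\,b(v,w)\beta$ and $b(w,v)=\overline{b(v,w)}$. Real scalars are written on either side. Subspaces, lines and dimensions are over $\mathbb{F}$ unless stated otherwise, $[v]$ is the line spanned by $v$, and $\perp$ refers to $b$. A subspace is \emph{isotropic} if $b$ vanishes on it.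

Let $V$ be the span of the basis vectors $e_1,\dots,e_p$ and $W=V^\perp$ the span of $e_{p+1},\dots,e_{p+q}$. Write $v=v^++v^-$ along $E=V\oplus W$. With the standard norm $|\cdot|$,
\[
|v|^2=|v^+|^2+|v^-|^2,\qquad b(v,v)=|v^+|^2-|v^-|^2 .
\]
Let $G=U(p,q;\mathbb{F})$, and let $K\subset G$ be the stabilizer of $V$. It preserves $W$ as well, so it is the compact group of pairs of $\mathbb{F}$-linear isometries of $V$ and of $W$, and it preserves $|\cdot|$. By Witt's theorem $G$ is transitive on the vectors with $b(v,v)=1$. Let $X=X_{\mathbb{F}}\subset P(E)$ be the set of positive lines and $N\subset P(E)$ the set of isotropic lines. The compact set $P(V)=\mathbb{P}^{p-1}\mathbb{F}$ lies in $X$; we call it the \emph{core}. The paths $t\mapsto[v^++tv^-]$ join every point of $X$ to the core, so $X$ is connected.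

\subsection*{The metric}
Let $\ell\in X$ and choose $v\in\ell$ with $b(v,v)=1$. Then $E=\ell\oplus\ell^\perp$, and we identify $u\in\ell^\perp$ with the tangent vector at $s=0$ of the curve $s\mapsto[v+su]$. The metric is
\[
g(u,u')=\operatorname{Re} b(u,u').
\]
Replacing $v$ by $vz$ with $|z|=1$ replaces $u,u'$ by $uz,u'z$, and $\operatorname{Re}(\bar z\beta z)=\operatorname{Re}\beta$, so $g$ is well defined. It is nondegenerate and $G$-invariant. For $\mathbb{F}=\mathbb{C}$ it is the K\"ahler metric of Section~\ref{sec:intro} up to a constant factor, which does not change the isometries.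

The next lemma reduces Theorem~\ref{thm:A} to a statement about subgroups of $U(p,q)$. It is the only place where holomorphy is used.

\begin{lemma}\label{lem:reduction}
Let $\mathbb{F}=\mathbb{C}$, and let $\Gamma$ be a group of holomorphic isometries of $X$ acting properly discontinuously with compact quotient. Then some subgroup of $SU(p,q)$ acts on $X$ properly discontinuously with the same orbits as $\Gamma$.
\end{lemma}

\begin{proof}
An isometry of a connected pseudo-Riemannian manifold is determined by its value and differential at one point: the set where two isometries agree to first order is closed, and it is open because isometries commute with the exponential map, which is a local diffeomorphism at $0$. Let $F$ be a holomorphic isometry of $X$ and $\ell=[v]\in X$. After composing with an element of $G$ we may assume $F(\ell)=\ell$. Then $dF_\ell$ is a complex-linear map of $\ell^\perp$ preserving $\operatorname{Re}b$, hence $b$. The element of $G$ that fixes $v$ and equals $dF_\ell$ on $\ell^\perp$ has the same value and differential at $\ell$ as $F$, so it induces $F$. Multiplying by a scalar of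 modulus one, we see that every holomorphic isometry is induced by an element of $SU(p,q)$.

Let $\widetilde\Gamma$ be the group of elements of $SU(p,q)$ that induce elements of $\Gamma$. An element acting trivially on $X$ has an open set of eigenvectors, so it is a scalar, and $SU(p,q)$ contains only $p+q$ scalars. Thus $\widetilde\Gamma\to\Gamma$ is onto with finite kernel.
\end{proof}

\subsection*{The disk bundle and its boundary}
For a line $\ell_0\subset V$, the real vector space $\mathrm{Hom}_{\mathbb{F}}(\ell_0,W)$ has dimension $fq$ and the Euclidean norm $|\phi|=|\phi(v)|$, where $v\in\ell_0$ is a unit vector. These spaces are the fibers of $\zeta=\mathrm{Hom}_{\mathbb{F}}(L,\mathbb{F}^q)$ over $P(V)$. A line $[x]$ with $b(x,x)\ge0$ has $x^+\ne0$, so it is the graph of the map $\phi\colon x^+\alpha\mapsto x^-\alpha$ from $[x^+]$ to $W$, and $|\phi|=|x^-|/|x^+|\le1$. This identifies $X$ with the open unit disk bundle of $\zeta$, the core with the zero section, and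
\[
N=S(\zeta),\qquad \pi\colon N\to P(V),\quad \pi([x])=[x^+].
\]
To trivialize $S(\zeta)$ is to partition $N$ continuously into sections of $\pi$, and linear algebra supplies natural sections. An isotropic subspace $\xi$ of dimension $p$ meets the negative definite space $W$ only in $0$, so it projects isomorphically onto $V$ and is the graph of a linear map $A\colon V\to W$. From $0=b(v+Av,v+Av)=|v|^2-|Av|^2$ we see that $A$ is an isometric embedding, and $[v]\mapsto[v+Av]$ is a section of $\pi$ with image $P(\xi)$.

\begin{definition}\label{def:spread}
An \emph{isotropic spread} is a continuous map $\xi$ from a compact Hausdorff space $Z$ to the Grassmannian of $p$-dimensional subspaces of $E$ such that every $\xi(\eta)$ is isotropic and every isotropic line is contained in $\xi(\eta)$ for exactly one $\eta\in Z$.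
\end{definition}

\begin{lemma}\label{lem:spread}
If $\xi$ is an isotropic spread with parameter space $Z$, then $Z\cong S^{fq-1}$ and $S(\zeta)$ is topologically trivial.
\end{lemma}

\begin{proof}
Let $\xi(\eta)$ be the graph of $A_\eta\colon V\to W$. The subspaces complementary to $W$ form a coordinate chart of the Grassmannian with coordinate $A$, so $A_\eta$ depends continuously on $\eta$. The map
\[
\Phi\colon P(V)\times Z\to N,\qquad ([v],\eta)\mapsto[v+A_\eta v],
\]
is well defined because $A_\eta$ is $\mathbb{F}$-linear; it is continuous, and $\pi\circ\Phi=\mathrm{pr}_1$. It is onto: if $[x]\in N$ lies in $\xi(\eta)$, then $x=x^++A_\eta x^+$. It is injective: the line $\Phi(\ell_0,\eta)$ determines $\ell_0$ through $\pi$, and it determines $\eta$ because it lies in $\xi(\eta)$. A continuous bijection of compact Hausdorff spaces is a homeomorphism. Restricting $\Phi$ to $\{\ell_0\}\times Z$ identifies $Z$ with the fiber $\pi^{-1}(\ell_0)\cong S^{fq-1}$.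
\end{proof}

In terms of the maps $A_\eta$, the last condition of Definition~\ref{def:spread} says that for each unit vector $v\in V$ the map $\eta\mapsto A_\eta v$ is a bijection from $Z$ onto the unit sphere of $W$. A case that one can see is $\mathbb{F}=\mathbb{R}$, $p=q=2$. Here $N$ is the doubly ruled quadric $x_1^2+x_2^2=x_3^2+x_4^2$ in $\mathbb{P}^3\mathbb{R}$. Identifying $V$ and $W$ with $\mathbb{C}$, the maps $v\mapsto\eta v$ with $|\eta|=1$ form a spread, and so do the maps $v\mapsto\eta\bar v$; their graphs are the lines of the two rulings.

\section{The known examples and their spreads}\label{sec:examples}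

We recall the constructions behind cases (2) and (3) of Section~\ref{sec:intro}. They prove the existence statements in Theorems~\ref{thm:answer} and~\ref{thm:B}, and they show the spread that the general argument has to reconstruct.

\begin{lemma}\label{lem:transitive}
Let a Lie group $G'$ act transitively on $X$ with compact stabilizer $M$, so that $X=G'/M$, and let $\Gamma\subset G'$ be a cocompact lattice. Then $\Gamma$ acts on $X$ properly discontinuously and cocompactly, and it acts freely if it is torsion-free.
\end{lemma}

\begin{proof}
The preimage $\widetilde C\subset G'$ of a compact set $C\subset X$ is compact because $M$ is. If $\gamma C\cap C\ne\emptyset$, then $\gamma\in\widetilde C\widetilde C^{-1}$, and a compact set contains finitely many elements of a discrete subgroup. The quotient $\Gamma\backslash X$ is a continuous image of $\Gamma\backslash G'$. Stabilizers in $\Gamma$ are finite, hence trivial if $\Gamma$ is torsion-free.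
\end{proof}

The groups $PU(1,q)$ and $Sp(1,n)=U(1,n;\mathbb{H})$ contain cocompact lattices (Borel), and these have torsion-free subgroups of finite index (Selberg).

\begin{example}[$p=1$]\label{ex:ball}
The core is a point, and $X$ is the open unit ball of $W=\mathbb{F}^q$, the hyperbolic space over $\mathbb{F}$, with negative definite $g$. The stabilizer $K$ of the core is compact. Lemma~\ref{lem:transitive} applies to $PU(1,q)$ for $\mathbb{F}=\mathbb{C}$ and to $Sp(1,q)$ for $\mathbb{F}=\mathbb{H}$; in the first case Lemma~\ref{lem:reduction} lifts the lattice to $SU(1,q)$. The isotropic lines themselves form a spread: $Z$ is the unit sphere of $W$, and $A_\eta\alpha=\eta\alpha$ for $\alpha\in V=\mathbb{F}$.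
\end{example}

\begin{example}[$\mathbb{F}=\mathbb{C}$, $p=2$, $q=2n$]\label{ex:quat}
Write quaternions as $z+jw$ with $z,w\in\mathbb{C}$. Then $z$ and $w$ are linear coordinates for right multiplication by $\mathbb{C}$, and from $\bar zj=jz$ we get
\[
\overline{(z+jw)}\,(z'+jw')=(\bar zz'+\bar ww')+j\,(zw'-wz').
\]
Hence the $\mathbb{C}$-component $b$ of the quaternionic form $\beta$ on $\mathbb{H}^{1,n}$ is a Hermitian form of signature $(2,2n)$ with $b(x,x)=\beta(x,x)$. This identifies $\mathbb{H}^{1,n}$ with $\mathbb{C}^{2,2n}$, with $V=\mathbb{H}$ and $W=\mathbb{H}^n$, and gives $Sp(1,n)\subset U(2,2n)$. The group $Sp(1,n)$ is transitive on the vectors with $\beta(x,x)=1$, hence on $X$. An element preserving the complex line $x\mathbb{C}$ sends $x$ to $xz$ with $z\in U(1)$ and acts by an isometry on the negative definite $\beta$-orthogonal complement of $x\mathbb{H}$. The stabilizer is therefore the compact group $U(1)\times Sp(n)$, and a torsion-free cocompact lattice of $Sp(1,n)$ acts freely, properly discontinuously and cocompactly on $X=\mathbb{P}^{1,2n}\mathbb{C}$.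

The spread consists of the $\beta$-isotropic quaternionic lines, regarded as complex planes. They are the graphs of the maps $A_\eta\colon\mathbb{H}\to\mathbb{H}^n$, $\alpha\mapsto\eta\alpha$, where $\eta$ runs over the unit sphere $Z=S^{4n-1}=S^{2q-1}$ of $\mathbb{H}^n$. An isotropic complex line $x\mathbb{C}$ lies in exactly one of them, namely $x\mathbb{H}$.
\end{example}

In both examples $A_\eta$ is the restriction to the unit sphere of an expression that is real-linear in $\eta\in\mathbb{R}^{fq}$, and $|A_\eta v|=|\eta||v|$. Then $(\ell_0,\eta)\mapsto A_\eta|_{\ell_0}$ is an isomorphism of real vector bundles $P(V)\times\mathbb{R}^{fq}\to\zeta$, so all characteristic classes of $\zeta$ vanish. For $\mathbb{F}=\mathbb{C}$ we compute in Section~\ref{sec:classes} that $w_2(\zeta)=qx \bmod 2$ and $p_1(\zeta)=qx^2$, where $x$ generates $H^2(\mathbb{P}^{p-1}\mathbb{C};\mathbb{Z})$. Both vanish exactly when $p=1$, or $p=2$ and $q$ is even. The smallest open cases are already excluded for such linear spreads: $(2,3)$ by $w_2=3x\ne0$ on $\mathbb{P}^1\mathbb{C}$, and $(3,3)$ and $(3,4)$ by $p_1=qx^2\neq0$ on $\mathbb{P}^2\mathbb{C}$.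 This suggests that the known list is complete. Two difficulties stand in the way. An arbitrary $\Gamma$ comes with no transitive group from which to read off a spread; and the spread that we shall extract from $\Gamma$ is only continuous in $\eta$, so it trivializes the sphere bundle but not the vector bundle.

\section{The height function and linear growth}\label{sec:growth}

From here to the end of Section~\ref{sec:cover}, $\Gamma\subset G$ acts properly discontinuously and cocompactly on $X$. Finitely many relatively compact open subsets of $X$ have images covering $\Gamma\backslash X$, so there is a compact set $D\subset X$ with $\Gamma D=X$.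

For $\ell\in X$ and $v\in\ell$ with $b(v,v)=1$, define the \emph{height} $\rho(\ell)\ge0$ by
\[
\sinh\rho(\ell)=|v^-|,\qquad\text{equivalently}\qquad\cosh\rho(\ell)=|v^+| .
\]
In the disk bundle picture, $\tanh\rho=|\phi|$. The function $\rho$ is continuous, $K$-invariant and unbounded, it vanishes exactly on the core, and $\{\rho\le R\}$ is compact, being the closed disk bundle of radius $\tanh R<1$. Since $\sinh^2\rho([x])=|x^-|^2/b(x,x)$ is smooth on $X$, the function $\rho$ is smooth off the core. As $\rho$ is unbounded, $X$ is not compact, and so $\Gamma$ is infinite.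

\begin{lemma}\label{lem:pq}
We have $p\le q$.
\end{lemma}

\begin{proof}
If $p>q$, then $2p>p+q$, so $V\cap\gamma V\ne0$ and $\gamma P(V)\cap P(V)\neq\emptyset$ for every $\gamma\in\Gamma$. Proper discontinuity then forces $\Gamma$ to be finite.
\end{proof}

In the same way, $\gamma P(V)$ meets $\{\rho\le R\}$ for only finitely many $\gamma$: the translates of the core rise to infinite height. We need a rate, linear in the word length of $\gamma$, and proper discontinuity alone does not give it.

\begin{example}\label{ex:parabolic}
Let $\mathbb{F}=\mathbb{C}$, $p=q=1$, and $u_n=\left(\begin{smallmatrix}1+in&-in\\ in&1-in\end{smallmatrix}\right)\in U(1,1)$ for $n\in\mathbb{Z}$. Then $u_mu_n=u_{m+n}$, and this discrete group acts properly discontinuously on the disk $X$ because $K$ is compact. The core is the point $[e_1]$, and $\sinh\rho(u_n[e_1])=|n|$. The height grows only logarithmically in the word length $|n|$.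
\end{example}

Word length is comparable to distance in a $\Gamma$-invariant Riemannian metric on $X$, whereas $\rho$ is not $\Gamma$-invariant and has no evident relation to such a metric. The link is an equation satisfied by $d\rho$ whose coefficients are invariant. Let $g^*$ be the form dual to $g$ on covectors: $g^*(\omega,\omega)=g(n,n)$ if $\omega=\pm g(n,\cdot)$.

\begin{lemma}\label{lem:eikonal}
On $X\setminus P(V)$ we have $g^*(d\rho,d\rho)=-1$.
\end{lemma}

\begin{proof}
Let $\ell=[v]$ with $b(v,v)=1$ and $\rho=\rho(\ell)>0$. Write $v=\cosh\rho\; e_++\sinh\rho\; e_-$ with unit vectors $e_+\in V$ and $e_-\in W$, so that $b(e_\pm,e_\pm)=\pm1$ and $b(e_+,e_-)=0$. Put $n=\sinh\rho\; e_++\cosh\rho\; e_-$. Then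
\[
b(v,n)=0,\qquad b(n,n)=\sinh^2\rho-\cosh^2\rho=-1,\qquad e_-=\cosh\rho\; n-\sinh\rho\; v .
\]
In particular $n\in\ell^\perp=T_\ell X$. For $u\in\ell^\perp$ we have $b(v+su,v+su)=1+s^2b(u,u)$, so
\[
\sinh^2\rho([v+su])=\frac{-b(v^-+su^-,v^-+su^-)}{1+s^2b(u,u)} .
\]
The derivative at $s=0$ of the right side is $-2\operatorname{Re}b(v^-,u^-)=-2\sinh\rho\,\operatorname{Re}b(e_-,u)$, and $b(e_-,u)=\cosh\rho\; b(n,u)$ because $b(v,u)=0$. The derivative of the left side is $2\sinh\rho\cosh\rho\; d\rho(u)$. Hence $d\rho=-g(n,\cdot)$ at $\ell$, and $g^*(d\rho,d\rho)=g(n,n)=-1$.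
\end{proof}

For $p=1$ the lemma says that $\rho$ has gradient of unit length in the invariant Riemannian metric $-g$, and descending along the gradient reaches the core in time $\rho$. For $p\ge2$ we must first build an invariant Riemannian metric.

Let $h_0$ be any Riemannian metric on $X$, let $\chi\ge0$ be a smooth compactly supported function that is positive on $D$, and put
\[
h=\sum_{\gamma\in\Gamma}\gamma^*(\chi h_0).
\]
On a compact set $C$ the term of $\gamma$ vanishes unless $\gamma C$ meets the support of $\chi$, so by proper discontinuity the sum is locally finite and $h$ is smooth. Each point $x$ has a translate $\gamma x\in D$, and the corresponding term is positive definite at $x$. So $h$ is a $\Gamma$-invariant Riemannian metric. It is complete. Indeed, the supremum of the radii $r$ for which the closed ball $\bar B(x,r)$ is compact is a positive function of $x$ that is either identically infinite or $1$-Lipschitz. Hence there is $\varepsilon>0$ such that $\bar B(x,\varepsilon)$ is compact for all $x\in D$, and by invariance for all $x\in X$; a Cauchy sequence eventually stays in one such ball.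 By the Hopf--Rinow theorem $(X,h)$ is a geodesic metric space whose closed balls are compact.

\begin{lemma}\label{lem:descent}
There is a constant $C$ such that $\operatorname{dist}_h(\ell,P(V))\le C\rho(\ell)$ for all $\ell\in X$.
\end{lemma}

\begin{proof}
The bundle of $h$-unit covectors over $D$ is compact, so there is $C$ with $|g^*(\omega,\omega)|\le C^2|\omega|_h^2$ for all covectors $\omega$ at points of $D$. Both sides are $\Gamma$-invariant, so by cocompactness the inequality holds on all of $X$. Lemma~\ref{lem:eikonal} gives $|d\rho|_h\ge 1/C$ on $X\setminus P(V)$. Let $\nabla\rho$ be the $h$-gradient and consider on $X\setminus P(V)$ the smooth vector field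
\[
Y=-\frac{\nabla\rho}{|\nabla\rho|_h^2},\qquad d\rho(Y)=-1,\qquad |Y|_h=\frac1{|d\rho|_h}\le C .
\]
Let $\rho_0=\rho(\ell)>0$, and let $c(t)$ be the integral curve of $Y$ with $c(0)=\ell$. Then $\rho(c(t))=\rho_0-t$. An integral curve whose maximal existence time is finite leaves every compact subset of the domain of the field, and for $t\le t_0<\rho_0$ the curve stays in the compact set $\{\rho_0-t_0\le\rho\le\rho_0\}\subset X\setminus P(V)$. So $c$ is defined on $[0,\rho_0)$, and $\operatorname{dist}_h(\ell,c(t))\le Ct\le C\rho_0$. By compactness of $\{\rho\le\rho_0\}$ the points $c(t)$ accumulate, as $t\to\rho_0$, at a point of height $0$, which lies in $P(V)$ at distance at most $C\rho_0$ from $\ell$.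
\end{proof}

The Milnor--\v{S}varc lemma states that a group acting by isometries, properly discontinuously and cocompactly, on a geodesic metric space with compact closed balls is finitely generated, and that its orbit maps are quasi-isometries. Fix a finite symmetric generating set $\Sigma$ of $\Gamma$, with word length $|\gamma|$, and a point $x_0\in P(V)$. Then $\operatorname{dist}_h(\gamma x_0,x_0)\ge c_1|\gamma|-c_2$ for some $c_1,c_2>0$.

\begin{proposition}\label{prop:linear}
There are constants $c,c'>0$ such that $\rho(\ell)\ge c|\gamma|-c'$ for all $\gamma\in\Gamma$ and all $\ell\in P(\gamma V)$.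
\end{proposition}

\begin{proof}
Let $\Delta$ be the $h$-diameter of the compact set $P(V)$. For $\ell\in\gamma P(V)$ and $x\in P(V)$, the triangle inequality gives $\operatorname{dist}_h(\ell,x)\ge\operatorname{dist}_h(\gamma x_0,x_0)-2\Delta$. By Lemma~\ref{lem:descent}, $C\rho(\ell)\ge c_1|\gamma|-c_2-2\Delta$.
\end{proof}

\section{The singular value gap and the limit planes}\label{sec:limit}

As $\gamma$ goes to infinity in $\Gamma$, the positive definite plane $\gamma V$ rises uniformly, so it approaches isotropic $p$-planes. These limits are the candidates for a spread. To control them we translate Proposition~\ref{prop:linear} into a statement about the matrices $\gamma$.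

\subsection*{The Cartan decomposition}
Recall that $p\le q$. For real numbers $\lambda_1\ge\dots\ge\lambda_p\ge0$ let $a$ be the linear map with
\[
ae_i=\cosh\lambda_i\; e_i+\sinh\lambda_i\; e_{p+i},\qquad ae_{p+i}=\sinh\lambda_i\; e_i+\cosh\lambda_i\; e_{p+i}\qquad(i\le p),
\]
and $ae_j=e_j$ for $j>2p$. The identity $\cosh^2-\sinh^2=1$ shows that $a$ preserves $b$ on basis vectors, so $a\in G$.

\begin{lemma}\label{lem:cartan}
Every $\gamma\in G$ can be written $\gamma=kak'$ with $k,k'\in K$ and $a$ as above. Moreover $\lambda_p$ is the minimum of $\rho$ on $P(\gamma V)$.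
\end{lemma}

\begin{proof}
The positive definite space $\gamma V$ meets $W$ in $0$, so it is the graph of a linear map $T\colon V\to W$ with $|Tv|<|v|$ for $v\ne0$. By the singular value decomposition there are orthonormal bases $v_1,\dots,v_p$ of $V$ and $w_1,\dots,w_q$ of $W$ with $Tv_i=t_iw_i$ and $1>t_1\ge\dots\ge t_p\ge0$. (Over any $\mathbb{F}$: take a unit vector $v_1$ maximizing $|Tv|$; for $u$ orthogonal to $v_1$ and all scalars $z$, the first-order condition gives $\operatorname{Re}\bigl(b(Tv_1,Tu)z\bigr)=0$, so $Tu$ is orthogonal to $Tv_1$, and one proceeds by induction.) Put $t_i=\tanh\lambda_i$ and let $k\in K$ send $e_i$ to $v_i$ and $e_{p+j}$ to $w_j$. Then $kae_i=\cosh\lambda_i\,(v_i+Tv_i)$, so $kaV=\gamma V$ and $k'=(ka)^{-1}\gamma$ lies in $K$. Finally $\tanh\rho([v+Tv])=|Tv|/|v|$, whose minimum is $t_p$.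
\end{proof}

Let
\[
E^u=\operatorname{span}(e_i+e_{p+i})_{i\le p},\qquad E^0=\operatorname{span}(e_j)_{j>2p},\qquad E^s=\operatorname{span}(e_i-e_{p+i})_{i\le p}.
\]
The listed vectors are mutually orthogonal for the standard product, and $a$ multiplies them by $e^{\lambda_i}$, $1$ and $e^{-\lambda_i}$ respectively. Since $b(e_i+e_{p+i},e_j+e_{p+j})=\delta_{ij}-\delta_{ij}=0$, the space $E^u$ is isotropic; it is also $b$-orthogonal to $E^0$, and comparing dimensions gives $(E^u)^\perp=E^u\oplus E^0$.

Fix a decomposition $\gamma=kak'$ for each $\gamma\in\Gamma$, write $\lambda_i(\gamma)$ for its parameters, and put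
\[
I(\gamma)=kE^u,\qquad\text{so that}\qquad I(\gamma)^\perp=k(E^u\oplus E^0).
\]
Thus $I(\gamma)$ is an isotropic $p$-plane. Since $k,k'$ preserve $|\cdot|$, while $a$ does not increase norms on $E^0\oplus E^s$ and $a^{-1}$ multiplies norms on $E^u$ by at most $e^{-\lambda_p}$, we have
\begin{equation}\label{eq:basic}
\operatorname{dist}(\gamma y,I(\gamma))\le|y|\quad(y\in E),\qquad |\gamma^{-1}u|\le e^{-\lambda_p(\gamma)}|u|\quad(u\in I(\gamma)).
\end{equation}

For $\gamma\in GL(d,\mathbb{R})$, the singular values $\sigma_1(\gamma)\ge\dots\ge\sigma_d(\gamma)$ are the lengths of the semi-axes of the image of the unit ball, and if $\sigma_m(\gamma)>\sigma_{m+1}(\gamma)$, then $U_m(\gamma)$ denotes the span of the $m$ longest axes. Regard $E$ as $\mathbb{R}^d$ with $d=f(p+q)$ and the norm $|\cdot|$. The singular values of $\gamma=kak'$ are the eigenvalues of $a$ on $\mathbb{R}^d$, namely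
\[
e^{\lambda_1}\ge\dots\ge e^{\lambda_p}\ \ge\ \underbrace{1=\dots=1}_{q-p}\ \ge\ e^{-\lambda_p}\ge\dots\ge e^{-\lambda_1},
\]
each entry repeated $f$ times. When $\lambda_p(\gamma)>0$,
\begin{equation}\label{eq:U}
U_{fp}(\gamma)=I(\gamma),\qquad U_{fq}(\gamma)=I(\gamma)^\perp .
\end{equation}
Lemma~\ref{lem:cartan} and Proposition~\ref{prop:linear} give the gap
\begin{equation}\label{eq:gap}
\lambda_p(\gamma)\ge c|\gamma|-c',\qquad\frac{\sigma_{fp+1}(\gamma)}{\sigma_{fp}(\gamma)}\le e^{-\lambda_p(\gamma)}\le e^{c'}e^{-c|\gamma|}\qquad(\gamma\in\Gamma).
\end{equation}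

In Example~\ref{ex:quat} one can apply the quaternionic decomposition with $p=1$ to $\gamma\in Sp(1,n)$. Its single parameter $\lambda$ occurs twice over $\mathbb{C}$, so $\lambda_1=\lambda_2=\lambda$, and $I(\gamma)$ is an isotropic quaternionic line, a member of the spread found there.

\subsection*{Groups with a linear gap}
A finitely generated group $\Gamma$ is \emph{word hyperbolic} if for some $\delta$ each side of a geodesic triangle in its Cayley graph lies within distance $\delta$ of the union of the other two. A \emph{geodesic ray from $1$} is a sequence $(r_j)_{j\ge0}$ in $\Gamma$ with $r_0=1$ and $|r_i^{-1}r_j|=|i-j|$. The boundary $\partial\Gamma$ is the set of such rays modulo bounded Hausdorff distance, with the quotient of the topology of pointwise convergence; it is a compact metrizable space. A gap such as \eqref{eq:gap} makes $\Gamma$ an Anosov subgroup, and we use this in the following form.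

\begin{theorem}[Kapovich--Leeb--Porti \cite{KLP}; Bochi--Potrie--Sambarino {\cite[Theorem 3.2 and Section 4]{BPS}}]\label{thm:anosov}
Let $\Gamma\subset GL(d,\mathbb{R})$ be finitely generated with word length $|\cdot|$, let $1\le m\le d/2$, and suppose that $\sigma_{m+1}(\gamma)/\sigma_m(\gamma)\le C_0e^{-c_0|\gamma|}$ for all $\gamma\in\Gamma$, with constants $C_0,c_0>0$. Then $\Gamma$ is word hyperbolic. There are continuous $\Gamma$-equivariant maps $\xi\colon\partial\Gamma\to\mathrm{Gr}_m(\mathbb{R}^d)$ and $\theta\colon\partial\Gamma\to\mathrm{Gr}_{d-m}(\mathbb{R}^d)$ such that $\xi(\eta)=\lim U_m(r_j)$ and $\theta(\eta)=\lim U_{d-m}(r_j)$ along every geodesic ray $(r_j)$ from $1$ to $\eta$. Moreover $\xi(\eta)\oplus\theta(\eta')=\mathbb{R}^d$ whenever $\eta\ne\eta'$.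
\end{theorem}

The spaces $U_{d-m}(r_j)$ are defined for large $j$: since $\sigma_i(\gamma^{-1})=\sigma_{d+1-i}(\gamma)^{-1}$, the hypothesis for $\gamma^{-1}$ is the gap of $\gamma$ at index $d-m$.

\begin{proposition}\label{prop:limit}
The group $\Gamma$ is word hyperbolic, and there is a continuous map $\xi$ from $\partial\Gamma$ to the Grassmannian of $p$-dimensional $\mathbb{F}$-subspaces of $E$ such that
\begin{enumerate}
\item[(a)] $\xi(\eta)=\lim I(r_j)$ along every geodesic ray $(r_j)$ from $1$ to $\eta$;
\item[(b)] $\xi(\eta)$ is isotropic;
\item[(c)] $\xi(\eta)\cap\xi(\eta')=0$ whenever $\eta\ne\eta'$.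
\end{enumerate}
\end{proposition}

\begin{proof}
By \eqref{eq:gap}, Theorem~\ref{thm:anosov} applies with $d=f(p+q)$ and $m=fp$; the condition $m\le d/2$ is $p\le q$. Statement (a) follows from \eqref{eq:U}. The isotropic $\mathbb{F}$-subspaces of dimension $p$ form a closed subset of the real Grassmannian, so $\xi(\eta)$ is one of them. Since $U\mapsto U^\perp$ is continuous, \eqref{eq:U} also gives $\theta(\eta')=\lim I(r_j)^\perp=\xi(\eta')^\perp$ along a ray $(r_j)$ to $\eta'$, and this space contains $\xi(\eta')$ by isotropy. For $\eta\ne\eta'$ we obtain $\xi(\eta)\cap\xi(\eta')\subset\xi(\eta)\cap\theta(\eta')=0$.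
\end{proof}

\section{The limit planes contain every isotropic line}\label{sec:cover}

By Proposition~\ref{prop:limit}(c) an isotropic line lies in at most one plane $\xi(\eta)$. That it lies in at least one does not follow from the gap. The cyclic group generated by an element $a$ with $\lambda_p>0$ satisfies $\lambda_p(a^n)=|n|\lambda_p$ (note that $a^{-1}=kak$, where $k$ is $1$ on $V$ and $-1$ on $W$), but it has only the two limit planes $E^u$ and $kE^u=E^s$. For $\mathbb{F}=\mathbb{C}$ they do not cover $N$, since each meets a fiber $S^{2q-1}$ of $\pi$ in one point. Cocompactness must be used again. It lets us approach an isotropic line by translates $\gamma_n\ell_n'$ of points of $D$, but the elements $\gamma_n$ need not lie on a geodesic ray, whereas Proposition~\ref{prop:limit}(a) speaks only of rays. The first lemma closes this gap.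

For $p$-dimensional subspaces $U,U'$ of $E$ let
\[
\delta(U,U')=\max\{\operatorname{dist}(u,U') : u\in U,\ |u|=1\}.
\]
This is the operator norm of $(1-P_{U'})P_U$, where $P$ denotes orthogonal projection for the standard product, so $\delta$ is continuous, and $\delta(U,U)=0$. For any $y\in E$, splitting $y=(y-P_{U'}y)+P_{U'}y$ gives
\begin{equation}\label{eq:triangle}
\operatorname{dist}(y,U'')\le\operatorname{dist}(y,U')+|y|\,\delta(U',U''),
\end{equation}
and hence $\delta(U,U'')\le\delta(U,U')+\delta(U',U'')$.

\begin{lemma}\label{lem:subseq}
Let $\gamma_n\in\Gamma$ with $|\gamma_n|\to\infty$. Then there are $\eta\in\partial\Gamma$ and a subsequence along which $\delta(I(\gamma_n),\xi(\eta))\to0$.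
\end{lemma}

\begin{proof}
\emph{One step.} Let $B=\max_{s\in\Sigma}\|s\|$, where $\|\cdot\|$ is the operator norm. We claim that
\begin{equation}\label{eq:step}
\delta(I(\gamma s),I(\gamma))\le Be^{-\lambda_p(\gamma s)}\qquad(\gamma\in\Gamma,\ s\in\Sigma).
\end{equation}
Let $u\in I(\gamma s)$ be a unit vector and $x=(\gamma s)^{-1}u$. The second inequality of \eqref{eq:basic} gives $|x|\le e^{-\lambda_p(\gamma s)}$, and the first, applied to $u=\gamma(sx)$, gives $\operatorname{dist}(u,I(\gamma))\le|sx|\le B|x|$.

\emph{Summation.} For each $n$ choose a geodesic path $1=g^{n}_0,g^{n}_1,\dots,g^{n}_{|\gamma_n|}=\gamma_n$ in the Cayley graph. Then $|g^{n}_j|=j$, and there are finitely many elements of length $j$. A diagonal argument yields a subsequence along which $g^n_j$ is eventually equal to a fixed element $r_j$, for every $j$. The sequence $(r_j)$ is a geodesic ray from $1$; let $\eta$ be its class. There are indices $j_n\to\infty$, $j_n\le|\gamma_n|$, with $g^n_{j_n}=r_{j_n}$. The triangle inequality, \eqref{eq:step} and \eqref{eq:gap} give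
\[
\delta(I(\gamma_n),I(r_{j_n}))\le\sum_{j=j_n}^{|\gamma_n|-1}\delta\bigl(I(g^n_{j+1}),I(g^n_j)\bigr)\le Be^{c'}\sum_{j>j_n}e^{-cj}\longrightarrow0 .
\]
The series converges because the gap is linear in the word length. Finally $\delta(I(r_{j_n}),\xi(\eta))\to0$ by Proposition~\ref{prop:limit}(a) and the continuity of $\delta$.
\end{proof}

\begin{lemma}\label{lem:cover}
Every isotropic line $\ell_\infty$ is contained in $\xi(\eta)$ for some $\eta\in\partial\Gamma$.
\end{lemma}

\begin{proof}
Let $\ell_\infty=[v^++v^-]$ and $\ell_n=[(1+\frac1n)v^++v^-]$. Then $\ell_n\in X$ and $\ell_n\to\ell_\infty$ in $P(E)$. Write $\ell_n=\gamma_n\ell_n'$ with $\gamma_n\in\Gamma$ and $\ell_n'\in D$. No $\gamma$ occurs infinitely often among the $\gamma_n$, for otherwise $\ell_\infty$ would lie in the compact set $\gamma D\subset X$. Hence $|\gamma_n|\to\infty$, and by Lemma~\ref{lem:subseq} we may assume that $\delta(I(\gamma_n),\xi(\eta))\to0$ for some $\eta$.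

Choose $y_n\in\ell_n'$ with $b(y_n,y_n)=1$. Since $|y_n|^2=\cosh 2\rho(\ell_n')$ and $\rho$ is bounded on $D$, there is $M$ with $|y_n|\le M$ for all $n$. The vector $x_n=\gamma_ny_n$ spans $\ell_n$ and satisfies $b(x_n,x_n)=1$. The function $[x]\mapsto b(x,x)/|x|^2$ is continuous on $P(E)$ and vanishes at $\ell_\infty$, so $|x_n|\to\infty$. By \eqref{eq:triangle} and \eqref{eq:basic},
\[
\operatorname{dist}\Bigl(\frac{x_n}{|x_n|},\,\xi(\eta)\Bigr)\le\frac{M}{|x_n|}+\delta(I(\gamma_n),\xi(\eta))\longrightarrow0 .
\]
A limit point of the unit vectors $x_n/|x_n|$ spans $\ell_\infty$ and lies in $\xi(\eta)$.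
\end{proof}

\begin{proposition}\label{prop:trivial}
If a subgroup $\Gamma$ of $G=U(p,q;\mathbb{F})$ acts properly discontinuously and cocompactly on $X$, then $p\le q$, the boundary $\partial\Gamma$ is homeomorphic to $S^{fq-1}$, and $S(\zeta)$ is topologically trivial.
\end{proposition}

\begin{proof}
The inequality is Lemma~\ref{lem:pq}. By Proposition~\ref{prop:limit} and Lemma~\ref{lem:cover}, the map $\xi$ is an isotropic spread with parameter space $\partial\Gamma$. Apply Lemma~\ref{lem:spread}.
\end{proof}

\section{Characteristic classes and the proofs of the theorems}\label{sec:classes}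

The characteristic classes of $\zeta$ are defined through its linear structure, which the trivializing homeomorphism ignores. We therefore pass to the total space of the sphere bundle, a closed smooth manifold: its tangent bundle remembers $\zeta$ stably, and the relevant classes of a tangent bundle do not depend on the smooth structure.

We recall the facts needed. A real vector bundle $\nu$ over $B$ has a total Stiefel--Whitney class $w(\nu)=1+w_1+w_2+\cdots\in H^*(B;\mathbb{Z}/2)$ and a total rational Pontryagin class $p(\nu)=1+p_1+p_2+\cdots\in H^*(B;\mathbb{Q})$ with $p_i\in H^{4i}$. Both are natural under pullback, multiplicative under direct sums, and equal to $1$ on trivial bundles. If $\nu$ underlies a complex bundle with Chern classes $c_i$, then $w_2=c_1\bmod2$ and $p_1=c_1^2-2c_2$. For closed smooth manifolds $Q$ and $Q'$: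
\begin{itemize}
\item (Wu) a homotopy equivalence $\Phi\colon Q\to Q'$ satisfies $\Phi^*w(TQ')=w(TQ)$;
\item (Novikov \cite{Novikov}) a homeomorphism $\Phi\colon Q\to Q'$ satisfies $\Phi^*p(TQ')=p(TQ)$.
\end{itemize}
The second statement concerns homeomorphisms, and this is why it matters that Proposition~\ref{prop:trivial} trivializes $S(\zeta)$ by a homeomorphism and not merely up to homotopy.

\begin{lemma}\label{lem:classes}
Let $\nu$ be a smooth real vector bundle of rank $r\geq 1$ with a metric over a closed smooth manifold $B$. If $S(\nu)$ is topologically trivial, then $w(\nu)=1$ in $H^*(B;\mathbb{Z}/2)$ and $p(\nu)=1$ in $H^*(B;\mathbb{Q})$.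
\end{lemma}

\begin{proof}
Let $Q=B\times S^{r-1}$, let $\pi\colon S(\nu)\to B$ be the projection, and let $\Phi\colon Q\to S(\nu)$ be a homeomorphism with $\pi\circ\Phi=\mathrm{pr}_1$. The tangent bundle of $S(\nu)$ is the sum of $\pi^*TB$ and the tangent bundle along the fibers, and at a unit vector $\phi\in\nu_x$ we have $\nu_x=T_\phi S(\nu_x)\oplus\mathbb{R}\phi$. Hence
\[
TS(\nu)\oplus\mathbb{R}\cong\pi^*(TB\oplus\nu),\qquad TQ\oplus\mathbb{R}\cong\mathrm{pr}_1^*TB\oplus\mathbb{R}^r .
\]
By Novikov's theorem and $\Phi^*\pi^*=\mathrm{pr}_1^*$,
\[
\mathrm{pr}_1^*\bigl(p(TB)\,p(\nu)\bigr)=\Phi^*p(TS(\nu))=p(TQ)=\mathrm{pr}_1^*\,p(TB).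
\]
The map $\mathrm{pr}_1$ has a section, so $\mathrm{pr}_1^*$ is injective and $p(TB)p(\nu)=p(TB)$. The class $p(TB)$ is $1$ plus a nilpotent element, hence invertible, and $p(\nu)=1$. Replacing $p$ by $w$ and Novikov's theorem by Wu's gives $w(\nu)=1$.
\end{proof}

\begin{proof}[Proof of Theorem~\ref{thm:A}]
By Lemma~\ref{lem:reduction} we may assume $\Gamma\subset U(p,q)$. Proposition~\ref{prop:trivial} with $\mathbb{F}=\mathbb{C}$ gives $p\le q$ and the homeomorphism. Let $x=c_1(L^*)$, so that $H^*(\mathbb{P}^{p-1}\mathbb{C};\mathbb{Z})=\mathbb{Z}[x]/(x^p)$. The bundle $\zeta=\mathrm{Hom}(L,\mathbb{C}^q)$ is the sum of $q$ copies of $L^*$, so $c(\zeta)=(1+x)^q$, $c_1=qx$, $c_2=\binom q2x^2$, and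
\[
w_2(\zeta)=qx\bmod 2,\qquad p_1(\zeta)=q^2x^2-q(q-1)x^2=qx^2 .
\]
Both classes vanish by Lemma~\ref{lem:classes}. If $p\ge3$, then $x^2\ne0$ in $H^4(\mathbb{P}^{p-1}\mathbb{C};\mathbb{Q})$, so $qx^2\neq0$, a contradiction. If $p=2$, then $x\bmod2$ generates $H^2(\mathbb{P}^{1}\mathbb{C};\mathbb{Z}/2)=\mathbb{Z}/2$, so $q$ is even.
\end{proof}

\begin{proof}[Proof of Theorem~\ref{thm:answer}]
If $\mathbb{P}^{p-1,q}\mathbb{C}$ is $\Gamma$-periodic, then $p=1$, or $p=2$ and $q$ is even, by Theorem~\ref{thm:A}. In these cases Examples~\ref{ex:ball} and~\ref{ex:quat} provide torsion-free groups of holomorphic isometries acting freely, properly discontinuously and cocompactly.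
\end{proof}

\begin{proof}[Proof of Theorem~\ref{thm:B}]
The first assertion is Proposition~\ref{prop:trivial}. In each case $\zeta$ is the sum of $q$ copies of $\mathrm{Hom}_{\mathbb{F}}(L,\mathbb{F})$. As a real bundle, $\mathrm{Hom}_{\mathbb{F}}(L,\mathbb{F})$ is isomorphic to $L$: send $x\in\ell_0$ to the map $y\mapsto b(x,y)$ on $\ell_0$, which is $\mathbb{F}$-linear in $y$, depends real-linearly on $x$, and is nonzero for $x\ne0$.

\emph{The case $\mathbb{F}=\mathbb{C}$.} Necessity is Theorem~\ref{thm:A}, applied to the group of isometries induced by the given subgroup; existence is in Examples~\ref{ex:ball} and~\ref{ex:quat}.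

\emph{The case $\mathbb{F}=\mathbb{H}$.} For $p=1$ see Example~\ref{ex:ball}. Let $p\ge2$ and suppose that a group exists. Then $p_1(\zeta)=q\,p_1(L)$ vanishes in $H^4(\mathbb{P}^{p-1}\mathbb{H};\mathbb{Q})$ by Lemma~\ref{lem:classes}. Restrict $L$ to $\mathbb{P}^1\mathbb{H}=S^4$, where it is the Hopf bundle, and view it as a complex bundle of rank $2$ through right multiplication by $\mathbb{C}$. We have $c_1=0$ because $H^2(S^4;\mathbb{Z})=0$. The class $c_2$ is the Euler class, and the sphere bundle is the unit sphere $S^7$ of $\mathbb{H}^2$. In the Gysin sequence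
\[
H^0(S^4;\mathbb{Z})\xrightarrow{\ \cup\, c_2\ }H^4(S^4;\mathbb{Z})\longrightarrow H^4(S^7;\mathbb{Z})=0
\]
the first map is onto, so $c_2$ is a generator. Thus $p_1(L)$ restricts to $-2c_2\ne0$, and $q\,p_1(L)\ne0$, a contradiction.

\emph{The case $\mathbb{F}=\mathbb{R}$.} Here $\zeta\cong q\tau$, where $\tau=L$ is the tautological line bundle over $\mathbb{P}^{p-1}\mathbb{R}$. Two sphere bundles over $B$ are \emph{fiber homotopy equivalent} if there are maps between them in both directions, commuting with the projections to $B$, whose compositions are homotopic to the identity through such maps. The group $\widetilde J(B)$ is the quotient of $\widetilde{KO}(B)$ by the subgroup generated by the differences $[\nu]-[\nu']$ of vector bundles of equal rank with fiber homotopy equivalent sphere bundles. A homeomorphism over the base is a fiber homotopy equivalence, so the class of $q\tau-q=q(\tau-1)$ is zero in $\widetilde J(\mathbb{P}^{p-1}\mathbb{R})$. By Adams \cite{AdamsVF,AdamsJ}, $\widetilde J(\mathbb{P}^n\mathbb{R})$ is cyclic of order $2^{\varphi(n)}$, generated by the class of $\tau-1$. Hence $2^{\varphi(p-1)}$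 divides $q$.
\end{proof}

\begin{thebibliography}{9}

\bibitem{AdamsVF}
Adams, \emph{Vector fields on spheres}, Ann. of Math. 75 (1962).

\bibitem{AdamsJ}
Adams, \emph{On the groups $J(X)$ I--IV}, Topology 1963--66.

\bibitem{BPS}
Bochi, Potrie and Sambarino, \emph{Anosov representations and dominated splittings}, J. Eur. Math. Soc. 21 (2019).

\bibitem{Hidden}
\emph{Hidden Symmetries and Spectrum of the Laplacian on an Indefinite Riemannian Manifold},
\texttt{https://www.ms.u-tokyo.ac.jp/\textasciitilde toshi/texpdf/Sunada60-kobayashi.pdf}

\bibitem{KLP}
Kapovich, Leeb and Porti, \emph{A Morse lemma for quasigeodesics in symmetric spaces and euclidean buildings}, Geom. Topol. 22 (2018).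

\bibitem{Novikov}
S. P. Novikov, \emph{Topological invariance of rational classes of Pontrjagin}, Dokl. Akad. Nauk SSSR 163 (1965).

\end{thebibliography}
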